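# A connected Polish group without arcs

## 1. Measurable sets under symmetric difference

Let $\mathcal M$ be the set of Lebesgue measurable subsets of $[0,1]$, two sets being identified when they differ by a null set. With the operation $B\mathbin{\triangle}C$ it is an abelian group: the neutral element is $\emptyset$, and every element is its own inverse. Put $\rho(B,C)=\lambda(B\mathbin{\triangle}C)$, where $\lambda$ is Lebesgue measure. Since $(B\triangle E)\triangle(C\triangle E)=B\triangle C$, this metric is invariant. Passing to indicator functions embeds $\mathcal M$ isometrically in $L^1[0,1]$, onto the set of classes of $\{0,1\}$-valued functions. That set is closed, because an $L^1$-convergent sequence has an almost everywhere convergent subsequence. So $\mathcal M$ is complete and separable.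

This group is connected. Given $B\in\mathcal M$, the map $t\mapsto B\cap[0,t]$ is continuous, since $\rho(B\cap[0,s],B\cap[0,t])\le|s-t|$, and it joins $\emptyset$ to $B$. For $B=[0,1]$ we have $\rho([0,s],[0,t])=|s-t|$, so $t\mapsto[0,t]$ is an isometric copy of the unit interval inside $\mathcal M$.

Let us look at how this arc arises. Walk from $\emptyset$ to $[0,1]$ in small steps, for instance $\emptyset,[0,\tfrac14],[0,\tfrac12],[0,\tfrac34],[0,1]$. A finer walk passes through the points of the coarser one: one step of size $\tfrac12$ leads to the same point as two steps of size $\tfrac14$. Because of this coherence, finer and finer walks fit together into a continuous path. Suppose instead that a step of size $\tfrac12$ and two steps of size $\tfrac14$ led to different points. One could still walk far with arbitrarily small steps, but the walks would no longer fit together. Could such a group be connected without containing an arc?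

**Definition.** A *Polish group* is a topological group whose underlying space is separable and completely metrizable. A group is *non-trivial* if it has more than one element.

The problem, posed in the conference document "International Conference" (conf.msu.ru), is to prove or disprove: *every non-trivial connected Polish group contains a subspace homeomorphic to $[0,1]$.* We shall disprove it.

**Definition.** A space is *zero-dimensional* if it has a base of clopen (closed and open) sets.

The Cantor set and $\mathbb Q$ are zero-dimensional, and $[0,1]$ is not. Subspaces and products of zero-dimensional spaces are zero-dimensional. A connected zero-dimensional Hausdorff space has at most one point, since otherwise some clopen set would contain one point and miss another.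

Let $A$ be a non-trivial countable abelian group (finite is allowed), with no topology used. From $A$ we shall construct an abelian topological group $G_A$. The construction occupies Sections 4 to 7.

**Theorem 1.** $G_A$ is a non-trivial connected Polish group. If $A$ is a torsion group (for example $A=\mathbb Z/2$), then every compact subset of $G_A$ is zero-dimensional. Hence, in that case, $G_A$ contains no compact connected set with more than one point, and in particular no copy of $[0,1]$.

**Theorem 2.**
(a) For every $A$, torsion or not, every continuous map $[0,1]\to G_A$ is constant.
(b) $A$ embeds in $G_A$ as a closed discrete subgroup. So every countable torsion abelian group is a closed discrete subgroup of a connected Polish abelian group all of whose compact subsets are zero-dimensional.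
(c) The torsion statement of Theorem 1 persists for countable products: if each $A_i$ is a non-trivial countable torsion abelian group, then $\prod_iG_{A_i}$ is a non-trivial connected Polish group all of whose compact subsets are zero-dimensional.

For $A=\mathbb Z/2$ the group $G_A$ will have exponent 2, like $\mathcal M$. So the statement is false even for abelian groups of exponent 2.

## 2. Norms, quotients and covering maps

All groups below are abelian and carry a *norm*: a function $N\ge0$ with $N(x)=0$ iff $x=0$, $N(-x)=N(x)$ and $N(x+y)\le N(x)+N(y)$. Then $N(x-y)$ is an invariant metric, and it makes the group a topological group. If this metric is complete and separable, the group is Polish. Note that $|N(x)-N(y)|\le N(x-y)$, so $N$ is continuous.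

**Fact A (quotients).** Let $E$ be a group with a complete norm $N$, let $F\le E$ be a closed subgroup, and let $q:E\to E/F$ be the quotient map. Then
$$|q(x)|=\inf_{d\in F}N(x-d)$$
is a complete norm on $E/F$ that induces the quotient topology. If $E$ is separable, so is $E/F$. Moreover, if $|\xi-q(x)|<\varepsilon$, then $\xi$ has a lift $y\in E$ with $N(y-x)<\varepsilon$.

*Proof.* The infimum depends only on the coset of $x$. Symmetry is clear, and subadditivity follows by choosing near-optimal representatives of the two cosets. The infimum is $0$ iff $x\in\overline F=F$. For the last assertion, take any lift $y_0$ of $\xi$. Since $\inf_{d\in F}N(y_0-x-d)<\varepsilon$, some $y=y_0-d$ works. Together with $|q(x)|\le N(x)$, this says that $q$ maps the open $\varepsilon$-ball around $x$ onto the open $\varepsilon$-ball around $q(x)$. So $q$ is continuous and open for the metric $|\xi-\eta|$, and this metric induces the quotient topology. For completeness, pass to a subsequence of a given Cauchy sequence with $|\xi_{n+1}-\xi_n|<2^{-n}$, and lift step by step to $x_n\in E$ with $N(x_{n+1}-x_n)<2^{-n}$. Then $(x_n)$ converges, hence so does $\xi_n=q(x_n)$. The image of a dense set is dense.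 $\square$

**Fact B.** If $M$ is compact Hausdorff and any two distinct points of $M$ are separated by a clopen set, then $M$ is zero-dimensional.

*Proof.* Let $x\in O$ with $O$ open. For each $y\in M\setminus O$ choose a clopen $B_y\ni x$ with $y\notin B_y$. Finitely many of the complements $M\setminus B_y$ cover the compact set $M\setminus O$. The intersection of the corresponding $B_y$ is a clopen set containing $x$ and contained in $O$. (If $M\setminus O$ is empty, take $M$ itself.) $\square$

**Fact C.** An open continuous surjective homomorphism $f:X\to Y$ with discrete kernel $Z$ is a covering map. In particular, every path $[0,1]\to Y$ lifts to a path in $X$.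

*Proof.* By continuity of subtraction there is an open $W\ni0$ with $(W-W)\cap Z=\{0\}$. For $x\in X$, the preimage of the open set $f(x+W)$ is the union of the open sets $x+z+W$, $z\in Z$. These are pairwise disjoint, and $f$ is injective on each of them, because $(W-W)\cap Z=\{0\}$. Being also continuous and open, $f$ maps each of them homeomorphically onto $f(x+W)$. Path lifting is the textbook property of coverings. $\square$

We also use two textbook facts: a closed totally bounded subset of a complete metric space is compact, and a finitely generated torsion abelian group is finite.

## 3. The real line as a quotient of a totally disconnected group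

A natural plan is to build a connected group as a quotient $K/D$ of a Polish group $K$ in which any two points are separated by a clopen set. Paths in such a $K$ are constant, so one hopes that paths in $K/D$, lifted to $K$, are constant too. This is false in general, and an explicit example shows why.

Let $E$ be the group of integer sequences $n=(n_0,n_1,\dots)$ with $N(n)=\sum_k|n_k|2^{-k}<\infty$. It is a closed subgroup of a weighted $\ell^1$ space, hence complete, and the finitely supported sequences form a countable dense subset. If $N(n-n')<2^{-k}$ then $n_k=n'_k$. So each coordinate is locally constant, and distinct points are separated by clopen sets. Consider the homomorphism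
$$\varphi:E\to\mathbb R,\qquad \varphi(n)=\sum_kn_k2^{-k}.$$
It satisfies $|\varphi(n)|\le N(n)$. Conversely, each real $y\ge0$ has a preimage of norm exactly $y$: take $n_0=\lfloor y\rfloor$ and let $n_1,n_2,\dots$ be binary digits of $y-n_0$. For $y<0$, change all signs. Hence $\varphi$ maps the open $r$-ball around $0$ onto $(-r,r)$, so it is open, and with $F=\ker\varphi$ we get $E/F\cong\mathbb R$. The path $t\mapsto t$ in $\mathbb R$ has no continuous lift to $E$.

Where does lifting fail? One would try to lift a path in stages, first to $E/F'$ for a smaller subgroup $F'\le F$, then to $E/F''$, and so on, with $F',F'',\dots$ shrinking to $0$. By Fact C each stage works if each of these subgroups is open in the previous one. But $F$ has no small open subgroups. Let $e_k$ denote the $k$-th unit sequence. The element $e_k-2e_{k+1}$ lies in $F$ and has norm $2^{1-k}$, and $m(e_k-2e_{k+1})$ has norm $m\,2^{1-k}$. So any subgroup of $F$ that contains a ball around $0$ contains elements of arbitrarily large norm.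

This tells us what to require of $D$: *the balls around $0$ in $D$ should be subgroups*, that is, the norm should be an ultrametric on $D$. At the same time the quotient should be connected. The coherence of walks that produced the arc in $\mathcal M$ is destroyed by recording every step.

## 4. A tree of steps and the group $K$

Let $T$ be the set of all finite sequences of positive rationals with sum $\le1$, including the empty sequence $\emptyset$, ordered by extension. Put $T^*=T\setminus\{\emptyset\}$. For $s=(q_1,\dots,q_k)\in T^*$ let
$$w(s)=q_k,\qquad s^-=(q_1,\dots,q_{k-1}),\qquad h(s)=q_1+\dots+q_k,$$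
and let $h(\emptyset)=0$. The *children* of $s$ are the nodes $c$ with $c^-=s$. A node is *terminal* if $h(s)=1$; such a node has no proper extension. A node records a walk: the last step has size $w(s)$, and the total distance is $h(s)$. The nodes $(\tfrac12)$ and $(\tfrac14,\tfrac14)$ have the same height $\tfrac12$ but are different nodes.

The set $T$ is countable, each node has finitely many predecessors, and $\sum_{r<u\le s}w(u)=h(s)-h(r)$ for $r\le s$. Moreover:

**(T)** If $s$ is non-terminal and $\varepsilon>0$, there is a chain $s=s_0<s_1<\dots<s_k$, each $s_{i+1}$ a child of $s_i$, with $w(s_i)<\varepsilon$ for $i\ge1$ and $s_k$ terminal.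

Indeed, $1-h(s)$ is a positive rational. Divide it into $k$ equal parts smaller than $\varepsilon$ and append these one at a time.

For a function $x:T^*\to A$ put
$$N(x)=\sup_{s\in T^*}\ \sum_{r\le s,\ r\in T^*,\ x(r)\ne0}w(r)\ \in[0,1].$$
So $N(x)$ is the largest weight of the support of $x$ along a branch. Since $\operatorname{supp}(x+y)\subseteq\operatorname{supp}x\cup\operatorname{supp}y$, we have $N(x+y)\le N(x)+N(y)$. Clearly $N(-x)=N(x)$. If $x(r)\ne0$, then taking $s=r$ gives $N(x)\ge w(r)>0$. So $N$ is a norm on the group $A^{T^*}$, and
$$N(x-y)<w(r)\ \Longrightarrow\ x(r)=y(r).\tag{1}$$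

*Example.* Let $a\ne0$. Let $x$ have value $a$ at $(\tfrac12)$ and $0$ elsewhere, and let $y$ have value $a$ at $(\tfrac12,\tfrac12)$ and $0$ elsewhere. Then $N(x)=N(y)=\tfrac12$ but $N(x+y)=1$. The norm is not an ultrametric on all of $A^{T^*}$.

**The norm is complete on $A^{T^*}$.** Let $(x_n)$ be Cauchy. By (1) each coordinate $x_n(r)$ is eventually constant; call its final value $x(r)$. Given $\varepsilon>0$, let $n_0$ be such that $N(x_n-x_m)\le\varepsilon$ for $n,m\ge n_0$. Fix $n\ge n_0$ and $s\in T^*$. For large $m$ the functions $x_m$ and $x$ agree on the finite set $\{r\le s\}$, so
$$\sum_{r\le s,\ x_n(r)\ne x(r)}w(r)=\sum_{r\le s,\ x_n(r)\ne x_m(r)}w(r)\le\varepsilon .$$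
Taking the supremum over $s$ gives $N(x_n-x)\le\varepsilon$ for all $n\ge n_0$. So $x_n\to x$.

**Definition.** Let $\mathrm{Fin}\subseteq A^{T^*}$ be the group of finitely supported functions, which is countable, and let $K$ be its closure.

As a closed subgroup of a complete group with a countable dense subset, $K$ is a Polish abelian group. By (1) each coordinate map $x\mapsto x(r)$ is locally constant on $K$, so *any two distinct points of $K$ are separated by a clopen set*.

For $a\in A$ and $s\in T$, let $a\chi_s\in\mathrm{Fin}$ be the function with value $a$ on $\{r:\emptyset<r\le s\}$ and $0$ elsewhere. So $a\chi_\emptyset=0$. For $s'\le s$ and $a\ne0$ the support of $a\chi_s-a\chi_{s'}$ is the chain $\{r:s'<r\le s\}$, hence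
$$N(a\chi_s-a\chi_{s'})=h(s)-h(s').\tag{2}$$
The elements $a\chi_s$ play the role of the sets $[0,t]$ in $\mathcal M$.

## 5. Clopen sets contain endpoints of walks

Points of $K$ are separated by clopen sets, so $K$ is far from connected. But a clopen set cannot stop the walks $s\mapsto a\chi_s$ before height $1$.

**Lemma 1.** Let $a\ne0$ and let $X_a$ be the closure of $\{a\chi_s:s\in T\}$ in $K$. Every non-empty relatively clopen $W\subseteq X_a$ contains $a\chi_t$ for some terminal $t$.

*Proof.* Suppose $W$ contains no such element, and put $W'=X_a\setminus W$. Then $W'$ is clopen in $X_a$ and contains all $a\chi_t$ with $t$ terminal. The plan is to walk with smaller and smaller steps, staying in $W$ but always stopping one step before entering $W'$; completeness then gives a point in both sets.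

Since $W$ is open and non-empty, there is $s_0\in T$ with $a\chi_{s_0}\in W$, and $s_0$ is non-terminal. Suppose $s_j$ is non-terminal with $a\chi_{s_j}\in W$. Take a chain from $s_j$ to a terminal node as in (T), with $\varepsilon=2^{-j}$. Under $s\mapsto a\chi_s$ it starts in $W$ and ends in $W'$. Let $v_{j+1}$ be its first node with $a\chi_{v_{j+1}}\in W'$, and let $s_{j+1}=v_{j+1}^-$ be the preceding node of the chain. Then
$$s_{j+1}\ge s_j,\qquad a\chi_{s_{j+1}}\in W,\qquad a\chi_{v_{j+1}}\in W',\qquad N(a\chi_{v_{j+1}}-a\chi_{s_{j+1}})=w(v_{j+1})<2^{-j},$$
and $s_{j+1}$ is non-terminal, since it has a child. So the construction continues.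

The numbers $h(s_j)$ are non-decreasing and bounded by $1$. By (2), $N(a\chi_{s_j}-a\chi_{s_i})=h(s_j)-h(s_i)$ for $j\ge i$, so $(a\chi_{s_j})$ is Cauchy. Let $x\in K$ be its limit. Then also $a\chi_{v_j}\to x$. Both $W$ and $W'$ are closed in $X_a$, which is closed in $K$. So $x\in W\cap W'=\emptyset$, a contradiction. $\square$

As a consequence, $K$ is not zero-dimensional. If $U\subseteq K$ is clopen and $0\in U$, then $U\cap X_a$ is a relatively clopen subset of $X_a$ containing $0=a\chi_\emptyset$, so $U$ contains some $a\chi_t$ of norm $1$.

Lemma 1 also suggests how to get connectedness. If all the points $a\chi_t$, $t$ terminal, are identified to one point, then every non-empty clopen set must contain that point. So we divide by the differences $a\chi_t-a\chi_{t'}$. It remains to see whether these generate a group on which the norm is an ultrametric.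

## 6. The gluing subgroup $D$ and its ultrametric

For a finitely supported family $b=(b_t)_{t\text{ terminal}}$ in $A$ let
$$d_b=\sum_tb_t\chi_t,\qquad\text{that is,}\qquad d_b(r)=\sum_{t\ge r}b_t\quad(r\in T^*).$$
The map $b\mapsto d_b$ is a homomorphism, and $d_b\in\mathrm{Fin}$. Think of $d_b$ as a flow through the tree: what enters a non-terminal node leaves it through its children, and flow can disappear only at terminal nodes, at height $1$.

*Example.* Let $a\neq0$, $t=(\tfrac12,\tfrac12)$, $t'=(\tfrac12,\tfrac14,\tfrac14)$, $t''=(\tfrac14,\tfrac34)$. In $a\chi_t-a\chi_{t'}$ the values at $(\tfrac12)$ cancel. What remains has weight $\tfrac12$ along $t$ and $\tfrac14+\tfrac14=\tfrac12$ along $t'$, so the norm is $\tfrac12$, which is $1$ minus the height at which the branches separate. The difference $a\chi_t-a\chi_{t''}$ has norm $1$, because these branches separate at the root.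

**Lemma 2.**
(i) If $d_b(r)\ne0$, there is a chain $r=r_0<r_1<\dots<r_k$, each $r_{i+1}$ a child of $r_i$, with $r_k$ terminal and $d_b(r_i)\ne0$ for all $i$.
(ii) If $d_b\ne0$, then $N(d_b)=\max\{1-h(r^-):d_b(r)\ne0\}$. Consequently $N(d_b+d_{b'})\le\max(N(d_b),N(d_{b'}))$.
(iii) If $\sum_tb_t\ne0$, then $N(d_b)=1$.

*Proof.* (i) If $r$ is non-terminal, every terminal $t\ge r$ extends exactly one child of $r$, so
$$d_b(r)=\sum_{c\text{ child of }r}d_b(c),$$
where only finitely many terms are non-zero. Hence $d_b(c)\ne0$ for some child $c$. Repeat with $c$. Every node reached lies below some $t\in\operatorname{supp}b$, so its length is bounded. The process therefore stops, and it can stop only at a terminal node.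

(ii) The support of $d_b$ is finite, so the maximum exists. If $d_b(r)\ne0$, the chain of (i) gives
$$N(d_b)\ge\sum_{i=0}^kw(r_i)=h(r_k)-h(r^-)=1-h(r^-).$$
Conversely, let $s\in T^*$. If no node $\le s$ lies in $\operatorname{supp}d_b$, then $s$ contributes $0$ to the supremum. Otherwise let $u$ be the least node $\le s$ in $\operatorname{supp}d_b$. Then
$$\sum_{r\le s,\ d_b(r)\ne0}w(r)\le\sum_{u^-<r\le s}w(r)=h(s)-h(u^-)\le1-h(u^-),$$
which is at most the maximum. This proves the formula. For the ultrametric inequality we may assume $d_b+d_{b'}=d_{b+b'}\neq0$. Since $\operatorname{supp}(d_b+d_{b'})\subseteq\operatorname{supp}d_b\cup\operatorname{supp}d_{b'}$, the formula for the sum is a maximum over a subset of the nodes used for $d_b$ and $d_{b'}$.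

(iii) Every terminal $t$ extends exactly one child of $\emptyset$, so $\sum_{c\text{ child of }\emptyset}d_b(c)=\sum_tb_t\ne0$. Hence $d_b(c)\ne0$ for some child $c$ of $\emptyset$. By (ii), $N(d_b)\ge1-h(\emptyset)=1$, and $N\le1$ always. $\square$

**Definition.** Let $D_{\mathrm{fin}}=\{d_b:\sum_tb_t=0\}$, a subgroup of $K$, and let $D$ be its closure in $K$.

Thus $D_{\mathrm{fin}}$ contains every $a\chi_t-a\chi_{t'}$ with $t,t'$ terminal. Since $N$ is continuous, Lemma 2(ii) passes to the closure:
$$N(d+d')\le\max(N(d),N(d'))\qquad(d,d'\in D).\tag{3}$$
Hence the sets
$$D^{(n)}=\{d\in D:N(d)\le2^{-n}\},\qquad n\ge0,$$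
are subgroups. They are closed in $K$, because $D$ is closed and $N$ is continuous. They are open in $D$: if $d\in D^{(n)}$, $d'\in D$ and $N(d'-d)<2^{-n}$, then $N(d')\le2^{-n}$ by (3). Moreover $D^{(0)}=D$, because $N\le1$, and $\bigcap_nD^{(n)}=\{0\}$. These are the small open subgroups that $F$ lacked in Section 3.

## 7. The quotient $G_A=K/D$ is Polish, non-trivial and connected

Let $G=G_A=K/D$ with quotient map $q$. By Fact A, $G$ is a Polish abelian group with norm $|q(x)|=\inf_{d\in D}N(x-d)$. If $A=\mathbb Z/2$, then $2x=0$ for all $x\in K$, so $G$ has exponent 2 once it is known to be non-trivial.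

**Step 1: $G$ is non-trivial.** For terminal $t$, the element $p_a:=q(a\chi_t)$ does not depend on $t$, since $a\chi_t-a\chi_{t'}\in D$. Let $a\ne0$ and $d=d_b\in D_{\mathrm{fin}}$. Then $a\chi_t-d$ is again of the form $d_{b'}$, and the entries of $b'$ sum to $a-0=a\ne0$. By Lemma 2(iii), $N(a\chi_t-d)=1$. Since $D_{\mathrm{fin}}$ is dense in $D$ and $N$ is continuous, the same holds for all $d\in D$. Hence
$$|p_a|=1\qquad(a\ne0).\tag{4}$$
As $A$ is non-trivial, so is $G$.

**Step 2: a connected set through $0$ and $p_a$.** Let $a\ne0$ and let $Y_a$ be the closure of $\{q(a\chi_s):s\in T\}$ in $G$. We show that $Y_a$ is connected. By continuity, $q$ maps $X_a$ into $Y_a$. Let $U\subseteq Y_a$ be non-empty and relatively clopen. Then $X_a\cap q^{-1}(U)$ is relatively clopen in $X_a$, and it is non-empty because the points $q(a\chi_s)$ are dense in $Y_a$. By Lemma 1 it contains some $a\chi_t$ with $t$ terminal, so $p_a=q(a\chi_t)\in U$. Thus every non-empty relatively clopen subset of $Y_a$ contains $p_a$. Two complementary non-empty clopen subsets would both contain $p_a$, which is impossible. So $Y_a$ is connected.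

**Step 3: from the sets $Y_a$ to all of $G$.** Put $Y_0=\{0\}$. Each $Y_a$ is connected and contains $0=q(a\chi_\emptyset)$, and $-Y_a=Y_{-a}$. A finite sum $Y_{a_1}+\dots+Y_{a_k}$ is the image of the connected space $Y_{a_1}\times\dots\times Y_{a_k}$ under addition, so it is connected, and it contains $0$. Hence the union $H$ of all these sums is connected, and it is closed under addition and negation, so it is a subgroup. For $r\in T^*$ and $a\in A$, the group $H$ contains $q(a\chi_r)-q(a\chi_{r^-})$, the image of the function with value $a$ at $r$ and $0$ elsewhere. Such functions generate $\mathrm{Fin}$, so $H\supseteq q(\mathrm{Fin})$. Since $\mathrm{Fin}$ is dense in $K$ and $q$ is continuous and onto, $H$ is dense in $G$. Therefore $G=\overline H$ is connected.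

This proves the first sentence of Theorem 1.

## 8. Lifting paths through the subgroups $D^{(n)}$

Here we prove Theorem 2(a), for arbitrary $A$. A copy of $[0,1]$ in $G$ would be a non-constant path, so (a) by itself already disproves the statement. The compact sets, which need $A$ torsion, come in the next section.

Let $\gamma:[0,1]\to G=K/D^{(0)}$ be continuous, and write $q_n:K\to K/D^{(n)}$ for the quotient maps.

**Step 1: lift $\gamma$ to each $K/D^{(n)}$.** The natural homomorphism $f_n:K/D^{(n+1)}\to K/D^{(n)}$ is surjective. It is continuous and open, because $q_n$ and $q_{n+1}$ are continuous, open and surjective and $f_n\circ q_{n+1}=q_n$. Its kernel is $D^{(n)}/D^{(n+1)}$. To see that this is discrete, let $d\in D^{(n)}\setminus D^{(n+1)}$ and $d'\in D^{(n+1)}$. By (3), $N(d)\le\max(N(d-d'),N(d'))$, and since $N(d')\le2^{-n-1}<N(d)$ we get $N(d-d')\ge N(d)$; the reverse inequality is also (3). So the class of $d$ in $K/D^{(n+1)}$ has norm $N(d)>2^{-n-1}$, and distinct elements of the kernel are at distance $>2^{-n-1}$. By Fact C, $f_n$ is a covering map. Starting from $\gamma_0=\gamma$, we obtain continuous $\gamma_n:[0,1]\to K/D^{(n)}$ with $f_n\circ\gamma_{n+1}=\gamma_n$.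

**Step 2: pass to the limit at each point.** For each $t\in[0,1]$ choose representatives $x_n(t)\in K$ of $\gamma_n(t)$. For $m\ge n$ both $x_m(t)$ and $x_n(t)$ represent $\gamma_n(t)$ modulo $D^{(n)}$, so $x_m(t)-x_n(t)\in D^{(n)}$ and $N(x_m(t)-x_n(t))\le2^{-n}$. Hence $x_n(t)$ converges to some $x(t)\in K$. As $D^{(n)}$ is closed, $x(t)-x_n(t)\in D^{(n)}$. So $x(t)$ represents $\gamma_n(t)$ for every $n$.

**Step 3: the limit is continuous.** Fix $t$ and $n$. Since $\gamma_n$ is continuous, for $t'$ near $t$ the distance of $\gamma_n(t)$ and $\gamma_n(t')$ in $K/D^{(n)}$ is $<2^{-n}$. So there is $d\in D^{(n)}$ with $N(x(t)-x(t')-d)<2^{-n}$, whence $N(x(t)-x(t'))<2^{-n}+2^{-n}=2^{1-n}$.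

**Step 4: conclusion.** Thus $x:[0,1]\to K$ is continuous. Each coordinate map on $K$ is locally constant, so each coordinate of $x$ is a locally constant function on the connected space $[0,1]$, hence constant. So $x$ is constant, and so is $\gamma=q\circ x$. This proves Theorem 2(a). $\square$

## 9. Compact sets when $A$ is a torsion group

Now let $A$ be torsion and let $C\subseteq G$ be compact and non-empty. We want $C$ to be zero-dimensional. A first idea is to write $C=q(L)$ with $L\subseteq K$ compact. Such an $L$ is zero-dimensional by Fact B. But this alone proves nothing, since a zero-dimensional compact set can have a connected image.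

The example of Section 3 shows this. There $L=\{n\in E:n_0=0,\ n_k\in\{0,1\}\text{ for }k\ge1\}$ is compact: sequences that agree up to index $k$ are at distance $\le2^{-k}$, so $L$ is a continuous image of the Cantor set. Yet $\varphi(L)=[0,1]$. Identifications such as $0.1000\ldots=0.0111\ldots$ join the pieces.

To control the identifications, we shall enlarge $L$ so that the fibers of $q$ become cosets of one compact *group*. Then $q$ restricted to the larger set carries clopen sets to clopen sets.

**Step 1: find a compact $L\subseteq K$ with $q(L)=C$.** For $k\ge0$ choose a finite $C_k\subseteq C$ such that every point of $C$ is at distance $<2^{-k}$ from $C_k$. Choose lifts $\sigma_0(c)\in K$ of the points $c\in C_0$. Inductively, for $c\in C_{k+1}$ pick $c'\in C_k$ with $|c-c'|<2^{-k}$, and then, by Fact A, a lift $\sigma_{k+1}(c)$ of $c$ with $N(\sigma_{k+1}(c)-\sigma_k(c'))<2^{-k}$. Let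
$$L=\overline{\textstyle\bigcup_k\sigma_k(C_k)}.$$
Fix $m$. A point of $\sigma_k(C_k)$ with $k>m$ can be traced back, level by level, to a point of $\sigma_m(C_m)$ at distance at most $\sum_{j\ge m}2^{-j}=2^{1-m}$. So every point of $\bigcup_k\sigma_k(C_k)$ is within $2^{1-m}$ of the finite set $\bigcup_{k\le m}\sigma_k(C_k)$. Hence $L$ is totally bounded, and it is closed in the complete group $K$, so it is compact. By continuity $q(L)\subseteq\overline{\bigcup_kC_k}\subseteq C$. Also $q(L)$ is compact, hence closed, and contains the dense subset $\bigcup_kC_k$ of $C$. So $q(L)=C$.

**Step 2: find a compact subgroup containing all identifications in $L$.** Let $\Lambda=D\cap(L-L)$. This is compact, since $L-L$ is compact and $D$ is closed. Let $\Theta$ be the closure of the subgroup $\langle\Lambda\rangle$ generated by $\Lambda$. It is a closed subgroup, and $\Theta\subseteq D$. We claim that $\Theta$ is compact.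

Fix $n$. Since $D^{(n)}$ is open in $D$, the group $D/D^{(n)}$ is discrete, so the image of the compact set $\Lambda$ in it is finite. Next, $D/D^{(n)}$ is a torsion group. Indeed, $D_{\mathrm{fin}}$ is dense in $D$, so it meets every coset of the open subgroup $D^{(n)}$ and therefore maps onto $D/D^{(n)}$. An element of $D_{\mathrm{fin}}$ has only finitely many non-zero values, each of finite order because $A$ is torsion, so it has finite order. Hence the image of $\langle\Lambda\rangle$ in $D/D^{(n)}$ is a finitely generated torsion abelian group, so it is finite. In other words, $\langle\Lambda\rangle$ lies in finitely many cosets of $D^{(n)}$. These cosets are closed, so they cover $\Theta$ as well, and each has diameter $\le2^{-n}$. As $n$ was arbitrary, $\Theta$ is totally bounded. It is closed in $K$, hence compact.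

Two comparisons show what this step uses.

- In the example of Section 3, with $L$ as above, $\Lambda=F\cap(L-L)$ contains $g=e_1-\sum_{j\ge2}e_j$, which expresses $0.1000\ldots=0.0111\ldots$. Since $N(mg)=m$ for $m\ge1$, no compact group contains $\Lambda$. There the ultrametric property is missing.
- For $A=\mathbb Z$ and $L=\{0,d\}$ with $0\ne d\in D_{\mathrm{fin}}$, the group generated by $\Lambda=\{0,d,-d\}$ is infinite. For $m\neq0$ the functions $md$ and $d$ have the same support, so $N(md)=N(d)$. Hence $\langle\Lambda\rangle$ is not totally bounded. There the torsion hypothesis is missing.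

**Step 3: saturate $L$ by $\Theta$.** Let $M=L+\Theta$. It is compact as a sum of two compact sets, $M+\Theta=M$, and $q(M)=q(L)=C$ because $\Theta\subseteq D$. We show that the fibers of $q|_M$ are exactly the $\Theta$-cosets contained in $M$. If $x-y\in\Theta$, then $q(x)=q(y)$. Conversely, let $x=l+\theta$ and $y=l'+\theta'$ be in $M$, with $l,l'\in L$ and $\theta,\theta'\in\Theta$, and suppose $q(x)=q(y)$. Then
$$l-l'=(x-y)-(\theta-\theta')\in D\cap(L-L)=\Lambda\subseteq\Theta,$$
so $x-y=(l-l')+(\theta-\theta')\in\Theta$.

**Step 4: $q$ maps clopen subsets of $M$ to clopen subsets of $C$.** Let $B\subseteq M$ be clopen in $M$. By Step 3, $B+\Theta=M\cap q^{-1}(q(B))$. For $\theta\in\Theta$ the translation by $\theta$ is a homeomorphism of $M$ onto $M+\theta=M$, so each $B+\theta$ is open in $M$. Therefore $B+\Theta$ is open in $M$, and $M\setminus(B+\Theta)$ is compact. Since $B+\Theta$ is the full preimage of $q(B)$ in $M$, we have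
$$C\setminus q(B)=q\bigl(M\setminus(B+\Theta)\bigr),$$
which is compact. Also $q(B)$ is compact. So $q(B)$ and its complement in $C$ are both closed, and $q(B)$ is clopen in $C$.

**Step 5: conclusion.** By Section 4, distinct points of $M$ are separated by clopen sets, so by Fact B the compact space $M$ has a base of clopen sets. Let $\xi\in C$ and let $O$ be an open neighborhood of $\xi$ in $C$. Choose $x\in M$ with $q(x)=\xi$. Since $q|_M$ is continuous, there is a clopen $B\ni x$ in $M$ with $q(B)\subseteq O$. By Step 4, $q(B)$ is a clopen neighborhood of $\xi$ in $C$ contained in $O$. So $C$ is zero-dimensional.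

A connected zero-dimensional Hausdorff space has at most one point. So $G$ contains no compact connected set with more than one point, and in particular no copy of $[0,1]$. With Section 7 this proves Theorem 1. Taking $A=\mathbb Z/2$, we obtain a non-trivial connected Polish group, abelian and of exponent 2, that contains no copy of $[0,1]$: the statement in question is false. $\blacksquare$

## 10. The copy of $A$ in $G_A$, and countable products

**Proof of Theorem 2(b).** Fix a terminal $t$. The map $a\mapsto p_a=q(a\chi_t)$ is a homomorphism $A\to G_A$, and by (4), $|p_a-p_{a'}|=|p_{a-a'}|=1$ for $a\ne a'$. So it is injective. Its image is discrete, and it is closed, because a convergent sequence of points at mutual distances $0$ or $1$ is eventually constant. This is the first assertion. If $A$ is a non-trivial countable torsion group, Theorem 1 says that $G_A$ is a connected Polish abelian group all of whose compact subsets are zero-dimensional, which gives the second assertion. For the trivial group, use the subgroup $\{0\}$ of $G_{\mathbb Z/2}$. $\square$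

**Proof of Theorem 2(c).** Let $G_i=G_{A_i}$ with each $A_i$ non-trivial, countable and torsion, where $i$ runs over a non-empty countable index set. A countable product of non-trivial connected Polish groups is a non-trivial connected Polish group. Let $C\subseteq\prod_iG_i$ be compact. It is contained in the product of its projections $C_i\subseteq G_i$. Each $C_i$ is compact, hence zero-dimensional by Theorem 1. So $\prod_iC_i$ is zero-dimensional, and so is its subspace $C$. $\blacksquare$
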